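# Surface areas of three-dimensional shadows and areas of two-dimensional shadows

## 1. Centrally symmetric bodies of class $C^2_+$

For a convex body $K\subset\mathbb E^4$ and a linear subspace $E$, let $K|E$ be the orthogonal projection of $K$ onto $E$, its shadow. Each direction $u\in\mathbf S^3$ gives a three-dimensional shadow $K|u^\perp$, and each plane $E$ through the origin gives a two-dimensional shadow $K|E$. Suppose we know, for every $u$, only one number: the surface area of $K|u^\perp$. Does this determine the area of $K|E$ for every plane $E$? In other words: if $K_1|u^\perp$ and $K_2|u^\perp$ have the same surface area for all $u$, do $K_1|E$ and $K_2|E$ have the same area for all $E$? The problem is posed in "Recent Trends in Convex and Discrete Geometry" (http://math.gmu.edu/~vsoltan/SanAntonio_06.pdf).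

The reverse implication always holds. By the Cauchy–Kubota formulas, the surface area of the three-dimensional body $K|u^\perp$ is a constant times the mean of the areas of its projections to the planes $E\subset u^\perp$, and $(K|u^\perp)|E=K|E$.

We begin with the case in which the implication is true and easy: both bodies centrally symmetric, with smooth, positively curved boundary. First the tools, in $\mathbb E^n$ so that we can use them again later.

**Support functions.** A convex body is a nonempty compact convex set, and $h_K(x)=\max_{y\in K}\langle x,y\rangle$ is its support function, usually restricted to $\mathbf S^{n-1}$. The Hausdorff distance of $K$ and $L$ is $\max_{\mathbf S^{n-1}}|h_K-h_L|$. We have $h_{K|E}=h_K$ on $E$. A translation by $p$ adds the linear function $\langle p,\cdot\rangle$ to $h_K$, and $K=-K$ exactly when $h_K$ is even. The unit ball $B$ has $h_B=1$.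

**The matrix $A[h]$.** Let $h\in C^2(\mathbf S^{n-1})$, and let $H(x)=|x|\,h(x/|x|)$ be its 1-homogeneous extension. For $x\in\mathbf S^{n-1}$, $A[h](x)$ is the restriction of the Hessian $D^2H(x)$ to $x^\perp$. Since $D^2H(x)x=0$, the full $n\times n$ matrix $D^2H(x)$ is just $A[h](x)$ extended by zero. Intrinsically,
$$A[h]=\nabla^2h+hI,\qquad \operatorname{tr}A[h]=\Delta h+(n-1)h .$$
Examples: for $n=2$, $A[h]=h''+h$. For all $n$, $A[1]=I$, and $A[\langle p,\cdot\rangle]=0$. Conversely, if $A[h]=0$ then $D^2H=0$ away from the origin, so $H$ is affine there, hence linear by homogeneity. If $h$ is even, then $A[h](-x)=A[h](x)$; if $h$ is odd, then $A[h](-x)=-A[h](x)$. This makes sense because $(-x)^\perp=x^\perp$.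

If $A[h]>0$ everywhere, then $h$ is the support function of a convex body, and such bodies are called bodies of class $C^2_+$. For them the area measure $S_i(K,\cdot)$ on $\mathbf S^{n-1}$ has density $\binom{n-1}{i}^{-1}\sigma_i(A[h])$, where $\sigma_i$ is the $i$-th elementary symmetric function of the eigenvalues (Schneider, *Convex Bodies: The Brunn–Minkowski Theory*, 2nd ed., 2014, Sections 2.5 and 4.2). For $B$ the density is $1$.

**Mixed volumes of functions.** The mixed volume $V(K_1,\dots,K_n)$ is symmetric and additive in each body. Every $\varphi\in C^2(\mathbf S^{n-1})$ is a difference of support functions of $C^2_+$ bodies, $\varphi=(\varphi+R)-R$ with $R$ large. So $V$ extends to a symmetric multilinear form on $C^2$ functions, and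
$$V(u_1,\dots,u_n)=\frac1n\int_{\mathbf S^{n-1}}u_1\,D(A[u_2],\dots,A[u_n])\,dx. \tag{1}$$
Here $D$ is the mixed discriminant, the symmetric multilinear form on symmetric $(n-1)\times(n-1)$ matrices with $D(G,\dots,G)=\det G$. Comparing coefficients in $\det(G+sI)=\sum_i\sigma_i(G)s^{n-1-i}$ gives $D(G,\dots,G,I,\dots,I)=\binom{n-1}{i}^{-1}\sigma_i(G)$ when $G$ occurs $i$ times. In particular $D(G,I,\dots,I)=\frac1{n-1}\operatorname{tr}G$.

For $n=4$ we use the polarization of $\sigma_2$ on symmetric $3\times3$ matrices,
$$q(G,H)=\tfrac12(\operatorname{tr}G\operatorname{tr}H-\operatorname{tr}GH),\qquad q(G,G)=\sigma_2(G).$$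
Then $D(G,H,I)=\frac13q(G,H)$, and (1) says
$$\int_{\mathbf S^3}u\,q(A[v],A[w])\,dx=12\,V(u,v,w,1). \tag{2}$$
So the left side is symmetric in all three functions $u,v,w\in C^2(\mathbf S^3)$.

**Lemma 1.** For a $C^2_+$ body $K\subset\mathbb E^4$ with support function $h$ and $u\in\mathbf S^3$, the surface area of $K|u^\perp$ is
$$\frac12\int_{\mathbf S^3}|\langle u,x\rangle|\,\sigma_2(A[h](x))\,dx. \tag{3}$$
It depends only on the even part of $\sigma_2(A[h])$.

*Proof.* The surface area of a three-dimensional body $M$ is $3V^{(3)}(M,M,B_3)$, where $B_3$ is the unit ball of its space. By Schneider, Theorems 5.3.1 and 5.1.7,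
$$3V^{(3)}(K|u^\perp,K|u^\perp,B|u^\perp)=12\,V(K,K,B,[o,u])=12\,V(K,K,B,\tfrac12[-u,u])=\tfrac32\int|\langle u,x\rangle|\,S_2(K,dx).$$
The second equality is translation invariance. The third uses that $\frac12[-u,u]$ has support function $\frac12|\langle u,x\rangle|$, together with $V(K,K,B,L)=\frac14\int h_L\,dS_2(K,\cdot)$. Insert the density $\frac13\sigma_2(A[h])$. Since $|\langle u,\cdot\rangle|$ is even, the odd part of $\sigma_2(A[h])$ integrates to zero. $\square$

For $K=B$ formula (3) gives $\frac32\int_{\mathbf S^3}|\langle u,x\rangle|dx=\frac32\cdot 2\cdot\frac{4\pi}3=4\pi$, as it should.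

**Lemma 2.** Let $A,G$ be symmetric $3\times3$ matrices with $A>0$ and $q(A,G)=0$. Then $q(G,G)\le0$, with equality only for $G=0$.

*Proof.* Write $G=\tau I+G_0$ with $\operatorname{tr}G_0=0$. Then $\operatorname{tr}G=3\tau$ and $\operatorname{tr}G^2=3\tau^2+|G_0|^2$, so $q(G,G)=3\tau^2-\frac12|G_0|^2$. Thus $q$ has signature $(1,5)$ on the six-dimensional space of symmetric matrices. Since $q(A,A)=\sigma_2(A)>0$, $q$ is negative definite on the $q$-orthogonal complement of $A$. $\square$

**Proposition 3.** Let $K_1,K_2\subset\mathbb E^4$ be centrally symmetric bodies of class $C^2_+$ such that $K_1|u^\perp$ and $K_2|u^\perp$ have the same surface area for all $u\in\mathbf S^3$. Then $K_1$ and $K_2$ are translates of each other. In particular $K_1|E$ and $K_2|E$ have the same area for every plane $E$.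

*Proof.* Translate so that both centers are at the origin. Then $h_1,h_2$ are even, and they are positive because the origin is interior.

**Step 1: turn the data into a pointwise equation.** Now $\sigma_2(A[h_1])$ and $\sigma_2(A[h_2])$ are even continuous functions, and by (3) they have the same cosine transform $u\mapsto\int|\langle u,x\rangle|g(x)dx$. The cosine transform is injective on even continuous functions, so $\sigma_2(A[h_1])=\sigma_2(A[h_2])$.

**Step 2: factor the difference.** Put $e=h_1+h_2$ and $g=h_1-h_2$. Since $q(G,G)-q(H,H)=q(G+H,G-H)$, Step 1 says $q(A[e],A[g])=0$ on $\mathbf S^3$.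

**Step 3: use the sign.** Multiply by $g$, integrate, and use the symmetry in (2):
$$0=\int g\,q(A[e],A[g])\,dx=\int e\,q(A[g],A[g])\,dx .$$
Here $e>0$, and $q(A[g],A[g])\le0$ by Lemma 2, because $A[e]>0$. So $q(A[g],A[g])=0$ everywhere, hence $A[g]=0$. Then $g$ is linear, and being even, $g=0$. $\square$

Without smoothness, for centrally symmetric bodies with interior points, the same scheme works with measures. The measure $S_2(K,\cdot)$ is even, the cosine transform is injective on even measures, and the Aleksandrov–Fenchel–Jessen theorem says that $S_2(K,\cdot)$ determines $K$ up to translation. The source of the problem quotes that the implication holds for centrally symmetric bodies and also for polytopes. What changes when a body is not symmetric?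

## 2. What an odd part of the support function changes

Write $h=e+o$ with $e$ even and $o$ odd. In $\sigma_2(A[e]+A[o])=\sigma_2(A[e])+2q(A[e],A[o])+\sigma_2(A[o])$ the middle term is odd. So, by Lemma 1, all surface areas of three-dimensional shadows depend only on
$$\big(\sigma_2(A[h])\big)_{\rm even}=\sigma_2(A[e])+\sigma_2(A[o]). \tag{4}$$

For a plane $E$ let $\mathbf S_E=\mathbf S^3\cap E$, and for $u,v\in C^1(\mathbf S^3)$ put
$$\mathcal A(u,v)(E)=\tfrac12\int_{\mathbf S_E}(uv-u'v'),\qquad \mathcal A_h=\mathcal A(h,h),$$
where the prime is the arc length derivative along $\mathbf S_E$. A planar body with $C^2$ support function $h$ has area $\frac12\int h(h+h'')=\frac12\int(h^2-h'^2)$. So for $h=h_K\in C^2$, $\mathcal A_h(E)$ is the area of $K|E$. If $u$ is even and $v$ is odd, then a half turn of the circle $\mathbf S_E$ keeps $u,u'$ and changes the signs of $v,v'$, hence $\mathcal A(u,v)=0$. Therefore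
$$\mathcal A_h=\mathcal A_e+\mathcal A_o. \tag{5}$$

**Where the symmetric proof stops.** Let $h_\ell=e_\ell+o_\ell$ for $\ell=1,2$, and put $e=e_1+e_2$, $g=e_1-e_2$. Equal data give by (4)
$$q(A[e],A[g])=\sigma_2(A[o_2])-\sigma_2(A[o_1]).$$
The right side was zero in Step 2 of Proposition 3. Now Step 3 yields $\int e\,q(A[g],A[g])=\int g\,(\sigma_2(A[o_2])-\sigma_2(A[o_1]))$, the right side has no sign, and nothing follows. The data allow the even part to change, provided that the odd part compensates. What we must compare is
$$\mathcal A_{h_1}-\mathcal A_{h_2}=\mathcal A(e,g)+\mathcal A_{o_1}-\mathcal A_{o_2} .$$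

**First order near the ball.** The simplest place to look for a failure is $h_\ell=1+\varepsilon\varphi_\ell$. For a symmetric $3\times3$ matrix $W$,
$$\sigma_2(I+W)=3+2\operatorname{tr}W+\sigma_2(W), \tag{6}$$
so to first order in $\varepsilon$ the data are the even part of $2(\Delta+3)\varphi_\ell$. The eigenvalues of $-\Delta$ on $\mathbf S^3$ are $k(k+2)$ on spherical harmonics of degree $k$. The value $3$ occurs only for $k=1$, on the odd linear functions. So to first order the data determine the even part of $\varphi_\ell$. On the other side,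
$$\mathcal A_{1+\varphi}(E)=\pi+\int_{\mathbf S_E}\varphi+\mathcal A_\varphi(E), \tag{7}$$
and the first-order term $\int_{\mathbf S_E}\varphi$ involves only the even part of $\varphi$. To first order the implication is true, so linearizing at the ball cannot produce a counterexample.

**Second order.** Take $h_1=1+\varepsilon f$ with $f$ odd, and $h_2=1+\varepsilon^2r$ with $r$ even. By (4) and (6) the data agree up to order $\varepsilon^2$ exactly when $2(\Delta+3)r=\sigma_2(A[f])$. By (7) the areas are
$$\mathcal A_{h_1}(E)=\pi+\varepsilon^2\mathcal A_f(E),\qquad \mathcal A_{h_2}(E)=\pi+\varepsilon^2\int_{\mathbf S_E}r+O(\varepsilon^4).$$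
So the implication can survive at this order only if the function $E\mapsto\mathcal A_f(E)$ is a *circle integral*, i.e. of the form $E\mapsto\int_{\mathbf S_E}g$ with some function $g$ on $\mathbf S^3$. We do not need to know $r$. It is enough to find a linear functional on functions of $E$ that annihilates all circle integrals but not $\mathcal A_f$. It exists, and the answer to the question is no.

The results are as follows. $V_i$ denotes the $i$-th intrinsic volume, recalled in Section 6, and $G(n,j)$ is the set of $j$-dimensional linear subspaces of $\mathbb E^n$.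

**Theorem A.** There are convex bodies $K_1,K_2\subset\mathbb E^4$ of class $C^2_+$, with $K_2=-K_2$, both arbitrarily close to the unit ball, such that $K_1|u^\perp$ and $K_2|u^\perp$ have the same surface area for every $u\in\mathbf S^3$, but $K_1|E$ and $K_2|E$ have different areas for some 2-dimensional subspace $E$.

**Theorem B.** Let $1\le i\le j\le n-1$ and consider the implication
$$V_i(K_1|u^\perp)=V_i(K_2|u^\perp)\ \ \forall u\in\mathbf S^{n-1}\ \Longrightarrow\ V_i(K_1|E)=V_i(K_2|E)\ \ \forall E\in G(n,j).$$
It holds for all convex bodies in $\mathbb E^n$ if and only if $i=1$ or $j=n-1$. In all other cases there are counterexamples of class $C^2_+$, arbitrarily close to the ball, with $K_2=-K_2$.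

**Theorem C.** For every convex body $K\subset\mathbb E^4$ and every $\delta>0$ there are $C^2_+$ bodies $K_1,K_2$ within Hausdorff distance $\delta$ of $K$ whose 3-dimensional projections have equal surface areas in all directions, but whose area functions on $G(4,2)$ differ.

## 3. Two families of great circles on one torus

Write $x_1+ix_2=r_1e^{i\theta_1}$, $x_3+ix_4=r_2e^{i\theta_2}$, and consider in $\mathbf S^3$ the torus $T$ given by $r_1=r_2=1/\sqrt2$, with coordinates $(\theta_1,\theta_2)$. For every $c$, the curves
$$\theta_1=t,\ \theta_2=c+t\qquad\text{and}\qquad\theta_1=t,\ \theta_2=c-t$$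
are great circles with arc length parameter $t$. For instance the first is $x\cos t+v\sin t$ with the orthonormal pair $x=(1,0,\cos c,\sin c)/\sqrt2$, $v=(0,1,-\sin c,\cos c)/\sqrt2$. For the second, $x$ is the same and $v=(0,1,\sin c,-\cos c)/\sqrt2$. Call their planes $E_c^+$ and $E_c^-$. Each family fills $T$ evenly, so for a continuous function $g$ the mean over $c$ of $\int_{\mathbf S_{E_c^+}}g$ and the mean of $\int_{\mathbf S_{E_c^-}}g$ are both $2\pi$ times the mean of $g$ over $T$. Hence the functional
$$\mathcal T(F)=\frac1{2\pi}\int_0^{2\pi}\big(F(E_c^+)-F(E_c^-)\big)\,dc$$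
annihilates all circle integrals. On areas it does not vanish. The derivative of $h$ along the two circles is $h_{\theta_1}+h_{\theta_2}$ and $h_{\theta_1}-h_{\theta_2}$, so
$$\mathcal T(\mathcal A_h)=\frac1{4\pi}\iint_T\big[-(h_{\theta_1}+h_{\theta_2})^2+(h_{\theta_1}-h_{\theta_2})^2\big]d\theta_1d\theta_2=-\frac1\pi\iint_Th_{\theta_1}h_{\theta_2}\,d\theta_1d\theta_2 .$$

This also tells us which odd $f$ to try. For $f=r_1^pr_2^q\cos(p\theta_1+q\theta_2)$ with integers $p,q\ge0$, the product of the two derivatives is $pq\,r_1^{2p}r_2^{2q}\sin^2(p\theta_1+q\theta_2)$, so we need $pq\ne0$. Since $-x$ has both angles shifted by $\pi$, $f$ is odd when $p+q$ is odd. The smallest sum is $p+q=3$, and we fix $p=2$, $q=1$.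

**The function $f$.** On $\mathbf S^{n-1}$, $n\ge4$, let
$$f(x)=\operatorname{Re}\big((x_1+ix_2)^2(x_3+ix_4)\big)=r_1^2r_2\cos(2\theta_1+\theta_2).$$
It is odd. Write $\partial_{kl}h=x_k\partial_lh-x_l\partial_kh$ for the derivative along rotations in the $(k,l)$-plane, so that $\partial_{12}=\partial_{\theta_1}$, $\partial_{34}=\partial_{\theta_2}$, and let $\sigma$ (without index) be the uniform probability measure on the sphere. Then
$$I(f):=\int_{\mathbf S^{n-1}}\partial_{12}f\,\partial_{34}f\,d\sigma=\int2r_1^4r_2^2\sin^2(2\theta_1+\theta_2)\,d\sigma>0. \tag{8}$$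

By hand on $T$, for $n=4$: along $\mathbf S_{E_c^+}$ we have $f=2^{-3/2}\cos(3t+c)$, so $\mathcal A_f(E_c^+)=\frac12\cdot\frac18(\pi-9\pi)=-\frac\pi2$. Along $\mathbf S_{E_c^-}$ we have $f=2^{-3/2}\cos(t+c)$, so $\mathcal A_f(E_c^-)=0$. The phase winds three times along one family and once along the other, and area notices this, while circle integrals cannot. So $\mathcal A_f$ is not a circle integral.

In higher dimensions the planes will be replaced by $(n-2)$-dimensional subspaces, so we now spread this functional over all planes; that version carries over.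

## 4. A weight on $G(4,2)$ that annihilates all circle integrals

Let $\mu$ be the rotation-invariant probability measure on orthonormal pairs $(x,v)$ in $\mathbb E^4$, and let
$$P(x,v)=(x_1v_2-x_2v_1)(x_3v_4-x_4v_3).$$
If $(x,v)$ is replaced by another orthonormal basis of its span, both factors are multiplied by the same determinant $\pm1$. So $P$ depends only on the plane. For example, the bases in Section 3 give $P=\frac14$ on every $E_c^+$ and $P=-\frac14$ on every $E_c^-$. For continuous $F$ on $G(4,2)$ put
$$\Lambda(F)=\int F(\operatorname{span}(x,v))\,P(x,v)\,d\mu(x,v).$$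

**Lemma 4.** $\Lambda$ annihilates every circle integral $E\mapsto\int_{\mathbf S_E}g$, $g\in C(\mathbf S^3)$. For $h\in C^1(\mathbf S^3)$,
$$\Lambda(\mathcal A_h)=-\frac{2\pi}{15}\int_{\mathbf S^3}\partial_{12}h\,\partial_{34}h\,d\sigma. \tag{9}$$

*Proof.* **Step 1: replace integrals over circles by values at the point $x$.** Let $\gamma(t)=x\cos t+v\sin t$. The map $(x,v)\mapsto(\gamma(t),\gamma'(t))$ commutes with the action of rotations on pairs, so by uniqueness of the invariant measure it preserves $\mu$. It also preserves the span, hence $P$. As $\int_{\mathbf S_E}g=\int_0^{2\pi}g(\gamma(t))\,dt$, and as $\langle\nabla h(\gamma),\gamma'\rangle$ is the arc length derivative of $h$, we get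
$$\Lambda\Big(\int_{\mathbf S_{(\cdot)}}g\Big)=2\pi\int P\,g(x)\,d\mu,\qquad\Lambda(\mathcal A_h)=\pi\int P\,\big[h(x)^2-\langle\nabla h(x),v\rangle^2\big]\,d\mu .$$

**Step 2: average over $v$ with $x$ fixed.** Under $\mu$, $x$ is uniform on $\mathbf S^3$, and given $x$, $v$ is uniform on the unit 2-sphere of $x^\perp$. We have $P=\langle a,v\rangle\langle b,v\rangle$ with
$$a=(-x_2,x_1,0,0),\qquad b=(0,0,-x_4,x_3),\qquad a,b\in x^\perp,\quad\langle a,b\rangle=0.$$
On the unit 2-sphere, $\mathbb E[v_iv_j]=\frac13\delta_{ij}$ and $\mathbb E[v_iv_jv_kv_l]=\frac1{15}(\delta_{ij}\delta_{kl}+\delta_{ik}\delta_{jl}+\delta_{il}\delta_{jk})$. With $c=\nabla h(x)\in x^\perp$ this gives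
$$\mathbb E[\langle a,v\rangle\langle b,v\rangle]=\tfrac13\langle a,b\rangle=0,$$
$$\mathbb E[\langle a,v\rangle\langle b,v\rangle\langle c,v\rangle^2]=\tfrac1{15}\big(\langle a,b\rangle|c|^2+2\langle a,c\rangle\langle b,c\rangle\big)=\tfrac2{15}\,\partial_{12}h\,\partial_{34}h,$$
since $\langle a,c\rangle=x_1c_2-x_2c_1=\partial_{12}h(x)$ and $\langle b,c\rangle=\partial_{34}h(x)$. The first line kills the terms with $g(x)$ and $h(x)^2$. The second gives (9). $\square$

A natural first guess for an odd perturbation is one with rotational symmetry about an axis, $\varphi(x)=F(\langle p,x\rangle)$ with $|p|=1$. The functional $\Lambda$ does not see it. Indeed, $\partial_{12}\varphi\,\partial_{34}\varphi=F'(s)^2\langle a_p,x\rangle\langle b_p,x\rangle$ with $s=\langle p,x\rangle$, $a_p=(p_2,-p_1,0,0)$ and $b_p=(0,0,p_4,-p_3)$. Both vectors are orthogonal to $p$ and to each other. For fixed $s$ we have $x=sp+\sqrt{1-s^2}\,y$ with $y$ uniform on the unit sphere of $p^\perp$, and $\mathbb E[\langle a_p,y\rangle\langle b_p,y\rangle]=\frac13\langle a_p,b_p\rangle=0$. For our $f$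 in dimension 4, on the other hand, $r_1^2$ is uniform on $[0,1]$ and $\sin^2$ has mean $\frac12$, so $I(f)=\int_0^1s^2(1-s)\,ds=\frac1{12}$.

## 5. A counterexample next to the unit ball of $\mathbb E^4$

We perturb $1$ by the odd function $\varepsilon f$ and must then solve a fully nonlinear equation, exactly and not just to second order, for an even function. The following lemma handles the linear part, here and in the later sections. Fix $\alpha\in(0,1)$. The index $e$ in $C^{k,\alpha}_e$ means even functions. Since $D^2H(x)$ is $A[h](x)$ extended by zero, $\sigma_i(A[h])$ equals $\sigma_i(D^2H)$, a polynomial in the entries of $D^2H$. These entries lie in $C^{0,\alpha}$ when $h\in C^{2,\alpha}$. As $C^{0,\alpha}$ is closed under products, $h\mapsto\sigma_i(A[h])$ is a smooth (polynomial) map from $C^{2,\alpha}$ to $C^{0,\alpha}$.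

**Lemma 5.** Let $L$ be a second-order linear elliptic operator on $\mathbf S^{n-1}$ with smooth coefficients, formally self-adjoint in $L^2$, mapping even functions to even functions and odd ones to odd ones. If $L$ has no even kernel element $\ne0$ in $C^{2,\alpha}$, then $L:C^{2,\alpha}_e\to C^{0,\alpha}_e$ is an isomorphism.

*Proof.* By Schauder theory and the Fredholm alternative, $Lw=y$ with $y\in C^{0,\alpha}$ is solvable in $C^{2,\alpha}$ exactly when $y$ is $L^2$-orthogonal to the kernel of $L$. The even and the odd part of a kernel element are again kernel elements. So by assumption the kernel consists of odd functions. An even $y$ is orthogonal to all odd functions, hence solvable, and the even part of a solution is again a solution. Thus $L$ is a continuous bijection between the even spaces, and its inverse is continuous by the open mapping theorem. $\square$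

**Proof of Theorem A.**

**Step 1: the first body.** Let $h_1=1+\varepsilon f$. For small $\varepsilon>0$, $A[h_1]=I+\varepsilon A[f]>0$, so $h_1$ is the support function of a $C^2_+$ body $K_1$. Since $A[f]$ is odd, $\operatorname{tr}A[f]$ is odd and $\sigma_2(A[f])$ is even. By (6) the even part of $\sigma_2(A[h_1])$ is $3+\varepsilon^2\sigma_2(A[f])$.

**Step 2: a centrally symmetric body with the same data.** Consider the smooth map
$$\Phi:C^{2,\alpha}_e(\mathbf S^3)\to C^{0,\alpha}_e(\mathbf S^3),\qquad\Phi(w)=\sigma_2(I+A[w]).$$
By (6), $\Phi(0)=3$ and $D\Phi(0)w=2\operatorname{tr}A[w]=2(\Delta w+3w)$. The kernel of $\Delta+3$ consists of the linear functions, which are odd (Section 2). So $D\Phi(0)$ is an isomorphism by Lemma 5. By the inverse function theorem, for small $\varepsilon$ there is an even $w_\varepsilon$ with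
$$\sigma_2(I+A[w_\varepsilon])=3+\varepsilon^2\sigma_2(A[f]),\qquad\|w_\varepsilon\|_{C^{2,\alpha}}\le C\varepsilon^2. \tag{10}$$
For small $\varepsilon$, $I+A[w_\varepsilon]>0$, so $h_2=1+w_\varepsilon$ is the support function of a $C^2_+$ body $K_2=-K_2$. The functions $\sigma_2(A[h_1])$ and $\sigma_2(A[h_2])$ have the same even part. So by Lemma 1, $K_1|u^\perp$ and $K_2|u^\perp$ have the same surface area for all $u$.

**Step 3: the areas of the planar shadows differ.** Constants have zero derivatives, so (9) gives
$$\Lambda(\mathcal A_{h_1})=-\tfrac{2\pi}{15}\,\varepsilon^2I(f),\qquad|\Lambda(\mathcal A_{h_2})|=\tfrac{2\pi}{15}\Big|\int\partial_{12}w_\varepsilon\,\partial_{34}w_\varepsilon\,d\sigma\Big|\le C'\varepsilon^4 .$$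
Since $I(f)>0$, these numbers differ for all sufficiently small $\varepsilon>0$. So $\mathcal A_{h_1}(E)\ne\mathcal A_{h_2}(E)$ for some plane $E$.

**Step 4: closeness to the ball.** The Hausdorff distances to $B$ are $\max|\varepsilon f|$ and $\max|w_\varepsilon|\le C\varepsilon^2$, and both tend to zero. $\blacksquare$

The contrast of orders carries the proof. The odd perturbation has size $\varepsilon$ and enters the area at order $\varepsilon^2$. The compensating even perturbation has size $\varepsilon^2$ and also enters the area at order $\varepsilon^2$, but only through the circle integral of $w_\varepsilon$, which $\Lambda$ annihilates.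

## 6. Intrinsic volumes in $\mathbb E^n$: exactly which pairs $(i,j)$ work

**Intrinsic volumes.** For a convex body $M$ in a $d$-dimensional Euclidean space with unit ball $B_d$, and $1\le i\le d$,
$$V_i(M)=\frac{\binom di}{\kappa_{d-i}}\,V^{(d)}(M[i],B_d[d-i]),$$
where $[i]$ means repeated $i$ times and $\kappa_k$ is the volume of $B_k$. Examples: $V_d$ is volume; $V_1$ of a segment is its length; for $d=3$, $V_2(M)=\frac32V^{(3)}(M,M,B_3)$ is half the surface area. So the original question is $n=4$, $i=j=2$. Kubota's formula says: if $i\le j\le\dim M$, then $V_i(K|M)$ is a positive constant, depending only on dimensions, times the mean of $V_i(K|E)$ over the $j$-dimensional subspaces $E$ of the linear space $M$.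

**Proof of Theorem B, the cases where the implication holds.** For $j=n-1$ hypothesis and conclusion coincide. Let $i=1$ and $j<n-1$, so $n\ge3$. In dimension $d$ we have $V_1(M)=\frac1{\kappa_{d-1}}\int_{\mathbf S^{d-1}}h_M$. For $d=1$ this reads $h_M(v)+h_M(-v)$, the length of a segment. So $V_1(K|u^\perp)$ is a constant times $\int_{\mathbf S_{u^\perp}}h_K=\int_{\mathbf S_{u^\perp}}(h_K)_e$, the Funk transform of the even part $(h_K)_e$ at $u$. The Funk transform is injective on even continuous functions, so the hypothesis determines $(h_K)_e$. For $E\in G(n,j)$, $V_1(K|E)$ is a constant times $\int_{\mathbf S_E}h_K=\int_{\mathbf S_E}(h_K)_e$, hence it is determined too. $\blacksquare$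

**Proof of Theorem B, the cases where it fails.** What remains is $2\le i\le j\le n-2$, so $n\ge4$.

**Step 1: reduce to $j=n-2$.** Put $m=n-2\ge i$. If $V_i(K_1|\cdot)=V_i(K_2|\cdot)$ on $G(n,j)$, then averaging over the $j$-subspaces of a given $M\in G(n,m)$ and Kubota's formula give equality on $G(n,m)$. So a pair that differs on $G(n,m)$ differs on $G(n,j)$ for every $j$ with $i\le j\le m$.

**Step 2: construct two bodies with the same data.** As in Lemma 1,
$$V_i(K|u^\perp)=\frac{\binom{n-1}i}{\kappa_{n-1-i}}\,n\,V(K[i],B[n-1-i],[o,u])=\frac{\binom{n-1}i}{2\kappa_{n-1-i}}\int|\langle u,x\rangle|\,S_i(K,dx),$$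
so for $C^2_+$ bodies this depends only on the even part of $\sigma_i(A[h])$. Let $h_1=1+\varepsilon f$, the support function of a $C^2_+$ body $K_1$ for small $\varepsilon>0$. Now $\sigma_i(I+\varepsilon A[f])$ is a polynomial in $\varepsilon$. Its constant term is $\binom{n-1}i$, and its linear coefficient is $\binom{n-2}{i-1}\operatorname{tr}A[f]$, because each $\partial\sigma_i/\partial\lambda_k$ at $(1,\dots,1)$ is $\binom{n-2}{i-1}$. The linear coefficient is odd. So the even part is $\binom{n-1}i+y_\varepsilon$ with $\|y_\varepsilon\|_{C^{0,\alpha}}=O(\varepsilon^2)$.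

The smooth map $w\mapsto\sigma_i(I+A[w])$ from $C^{2,\alpha}_e$ to $C^{0,\alpha}_e$ has derivative $\binom{n-2}{i-1}(\Delta+n-1)$ at $0$. The eigenvalues of $-\Delta$ are $k(k+n-2)$, and $k(k+n-2)=n-1$ only for $k=1$, i.e. on linear functions, which are odd. By Lemma 5 the derivative is an isomorphism. By the inverse function theorem there is an even $w_\varepsilon$ with
$$\|w_\varepsilon\|_{C^{2,\alpha}}=O(\varepsilon^2),\qquad\sigma_i(I+A[w_\varepsilon])=\tbinom{n-1}i+y_\varepsilon .$$
For small $\varepsilon$, $h_2=1+w_\varepsilon$ is the support function of a $C^2_+$ body $K_2=-K_2$, and $V_i(K_1|u^\perp)=V_i(K_2|u^\perp)$ for all $u$. Both bodies tend to $B$ as $\varepsilon\to0$.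

**Step 3: expand $V_i(K|E)$ to second order at the ball.** Let $h_K=1+\varphi$ with $\|\varphi\|_{C^2}$ small, and $E\in G(n,m)$. By multilinearity in $E$,
$$V^{(m)}(K|E[i],B_E[m-i])=\sum_{k=0}^i\binom ik\,V^{(m)}(\varphi[k],1[m-k]),$$
where $\varphi$ stands for $\varphi|_{\mathbf S_E}$. By (1) in dimension $m$, and with $A_E,\nabla_E,\Delta_E$ referring to $\varphi|_{\mathbf S_E}$,
$$V^{(m)}(\varphi,1[m-1])=\tfrac1m\int_{\mathbf S_E}\varphi,$$
$$V^{(m)}(\varphi,\varphi,1[m-2])=\tfrac1{m(m-1)}\int_{\mathbf S_E}\varphi\operatorname{tr}A_E[\varphi]=\tfrac1{m(m-1)}\int_{\mathbf S_E}\big((m-1)\varphi^2-|\nabla_E\varphi|^2\big).$$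
The last equality uses $\operatorname{tr}A_E[\varphi]=\Delta_E\varphi+(m-1)\varphi$ and integration by parts. The terms with $k\ge3$ are bounded by (1), uniformly in $E$, since $A_E[\varphi]$ is a restriction of the Hessian of the 1-homogeneous extension of $\varphi$. So
$$V_i(K|E)=c_0+c_1\int_{\mathbf S_E}\varphi+c_2\,Q_\varphi(E)+R,\qquad Q_\varphi(E)=\int_{\mathbf S_E}\big((m-1)\varphi^2-|\nabla_E\varphi|^2\big), \tag{11}$$
with $|R|\le C\|\varphi\|_{C^2}^3$ uniformly in $E$ and
$$c_2=\frac{\binom mi}{\kappa_{m-i}}\cdot\frac{\binom i2}{m(m-1)}>0\qquad\text{because } i\ge2.$$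

**Step 4: define the functional.** We need the inner product of bivectors, $\langle p\wedge q,r\wedge s\rangle=\langle p,r\rangle\langle q,s\rangle-\langle p,s\rangle\langle q,r\rangle$; for example $\langle e_1\wedge e_2,v\wedge w\rangle=v_1w_2-v_2w_1$. For a uniformly distributed orthonormal pair $(v,w)$ in $\mathbb E^n$ put $\omega=v\wedge w$, so $|\omega|=1$, and for continuous $F$ on $G(n,m)$
$$\Lambda_n(F)=\mathbb E\big[F\big((\operatorname{span}(v,w))^\perp\big)\,\langle e_1\wedge e_2,\omega\rangle\,\langle e_3\wedge e_4,\omega\rangle\big].$$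
So the weight is now read off from the two-dimensional complement of $E$. For $n=4$ this is $\Lambda$. Indeed, if $(x,x',v,w)$ is an orthonormal basis of $\mathbb E^4$, then complementary $2\times2$ minors of this orthogonal matrix agree up to its determinant $\pm1$. Hence $x_1x'_2-x_2x'_1=\pm\langle e_3\wedge e_4,\omega\rangle$ and $x_3x'_4-x_4x'_3=\pm\langle e_1\wedge e_2,\omega\rangle$ with the same sign.

**Lemma 6.** $\Lambda_n$ annihilates all functions $E\mapsto\int_{\mathbf S_E}g$, $g\in C(\mathbf S^{n-1})$. For $\varphi\in C^2(\mathbf S^{n-1})$,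
$$\Lambda_n(Q_\varphi)=-\lambda\int_{\mathbf S^{n-1}}\partial_{12}\varphi\,\partial_{34}\varphi\,d\sigma \tag{12}$$
with a constant $\lambda=\lambda(n)>0$.

*Proof.* **(a) Replace integrals over $\mathbf S_E$ by values at one random point.** Let $s_m$ be the total measure of $\mathbf S^{m-1}$. If $E=(\operatorname{span}(v,w))^\perp$ and $x$ is uniform on $\mathbf S_E$, then $(x,v,w)$ is a uniform orthonormal triple. So $x$ is uniform on $\mathbf S^{n-1}$, and given $x$, $(v,w)$ is a uniform orthonormal pair in $N=x^\perp$, of dimension $d=n-1\ge3$. Let $\pi$ be the orthogonal projection onto $N$ and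
$$\xi=\pi e_1\wedge\pi e_2,\qquad\eta=\pi e_3\wedge\pi e_4,\qquad c=\nabla\varphi(x)\in N.$$
As $v,w\in N$, we have $\langle e_1\wedge e_2,\omega\rangle=\langle\xi,\omega\rangle$ and $\langle e_3\wedge e_4,\omega\rangle=\langle\eta,\omega\rangle$. For $c\in N$ write $c\lrcorner(p\wedge q)=\langle c,p\rangle q-\langle c,q\rangle p$, extended linearly. The tangent space $E\cap x^\perp$ of $\mathbf S_E$ at $x$ is the orthogonal complement of $\operatorname{span}(v,w)$ in $N$, so
$$|\nabla_E\varphi(x)|^2=|c|^2-\langle c,v\rangle^2-\langle c,w\rangle^2=|c|^2-|c\lrcorner\omega|^2 .$$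
Hence
$$\Lambda_n\Big(\int_{\mathbf S_{(\cdot)}}g\Big)=s_m\,\mathbb E\big[g(x)\langle\xi,\omega\rangle\langle\eta,\omega\rangle\big],$$
$$\Lambda_n(Q_\varphi)=s_m\,\mathbb E\big[\big((m-1)\varphi(x)^2-|c|^2+|c\lrcorner\omega|^2\big)\langle\xi,\omega\rangle\langle\eta,\omega\rangle\big].$$

**(b) Compute the moments of $\omega$ with $x$ fixed.** Choose an orthonormal basis $\epsilon_1,\dots,\epsilon_d$ of $N$ with $c=|c|\epsilon_1$. Let $\omega_{kl}=v_kw_l-v_lw_k$ be the components of $\omega$ in this basis, and let
$$t=|\epsilon_1\lrcorner\omega|^2=\sum_{k\ge2}\omega_{1k}^2=v_1^2+w_1^2,$$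
the squared length of the projection of $\epsilon_1$ onto $\operatorname{span}(v,w)$. If $k<l$, $p<q$ and $(k,l)\ne(p,q)$, some index occurs in one pair and not in the other. Reflecting this coordinate preserves the distribution of $(v,w)$ and the value of $t$, and it changes the sign of $\omega_{kl}\omega_{pq}$. So $\mathbb E[\omega_{kl}\omega_{pq}]=\mathbb E[\omega_{kl}\omega_{pq}t]=0$. By permutations of coordinates, all $\mathbb E[\omega_{kl}^2]$, $k<l$, are equal, and since $\sum_{k<l}\omega_{kl}^2=1$ they equal $\binom d2^{-1}$. By permutations fixing the index $1$, $\mathbb E[\omega_{kl}^2t]$ has one value $\rho_1$ when $1\in\{k,l\}$ and one value $\rho_0$ otherwise. Since $c\lrcorner\xi=|c|\sum_{l\ge2}\xi_{1l}\epsilon_l$, we obtain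
$$\mathbb E[\langle\xi,\omega\rangle\langle\eta,\omega\rangle]=\tbinom d2^{-1}\langle\xi,\eta\rangle,$$
$$\mathbb E[\langle\xi,\omega\rangle\langle\eta,\omega\rangle\,|c\lrcorner\omega|^2]=\rho_0|c|^2\langle\xi,\eta\rangle+(\rho_1-\rho_0)\langle c\lrcorner\xi,c\lrcorner\eta\rangle .$$

**(c) Show $\rho_1>\rho_0$.** Summing over the pairs that contain $1$ gives $(d-1)\rho_1=\mathbb E[t^2]$. Summing over all pairs gives $(d-1)\rho_1+\binom{d-1}2\rho_0=\mathbb E[t]$. The squared projection lengths of $\epsilon_1,\dots,\epsilon_d$ onto $\operatorname{span}(v,w)$ add up to $2$ and have the same mean, so $\mathbb E[t]=2/d$, i.e. $2\,\mathbb E[t]=d\,(\mathbb E[t])^2$. Therefore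
$$\rho_1-\rho_0=\frac{(d-2)\mathbb E[t^2]-2\mathbb E[t]+2\mathbb E[t^2]}{(d-1)(d-2)}=\frac{d\,\mathbb E[t^2]-2\,\mathbb E[t]}{(d-1)(d-2)}=\frac{d\operatorname{Var}(t)}{(d-1)(d-2)}>0 .$$
The variance is positive because $t$ is a continuous function of $(v,w)$, the uniform measure has full support, and for $d\ge3$ both values $t=1$ ($\epsilon_1$ in the span) and $t=0$ ($\epsilon_1$ orthogonal to it) occur.

**(d) Compute the two inner products.** For $k\ne l$, $\langle\pi e_k,\pi e_l\rangle=-x_kx_l$. Hence
$$\langle\xi,\eta\rangle=(x_1x_3)(x_2x_4)-(x_1x_4)(x_2x_3)=0 .$$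
With $c_k=\langle c,e_k\rangle=\langle c,\pi e_k\rangle$,
$$\langle c\lrcorner\xi,c\lrcorner\eta\rangle=\langle c_1\pi e_2-c_2\pi e_1,\;c_3\pi e_4-c_4\pi e_3\rangle=-c_1c_3x_2x_4+c_1c_4x_2x_3+c_2c_3x_1x_4-c_2c_4x_1x_3$$
$$=-(x_1c_2-x_2c_1)(x_3c_4-x_4c_3)=-\partial_{12}\varphi\,\partial_{34}\varphi .$$

**(e) Collect.** The terms with $g$, $\varphi^2$ and $|c|^2$ contribute $0$, since $\langle\xi,\eta\rangle=0$. What is left is (12) with $\lambda=s_m(\rho_1-\rho_0)$, which depends only on $n$ and is positive. $\square$

For $n=4$ we can compare with Lemma 4. Here $d=3$ and $t=1-z^2$, where $z$ is a coordinate of a uniform point on the 2-sphere, so $\operatorname{Var}(t)=\frac15-\frac19=\frac4{45}$, $\rho_1-\rho_0=\frac32\cdot\frac4{45}=\frac2{15}$ and $\lambda=\frac{4\pi}{15}$. This agrees with (9), because $Q_\varphi=2\mathcal A_\varphi$ when $m=2$.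

**Step 5: compare the two bodies.** Constants are integrals over $\mathbf S_E$ of constants, so $\Lambda_n$ annihilates them. For $\varphi=\varepsilon f$, (11), (12) and (8) give
$$\Lambda_n(V_i(K_1|\cdot))=-c_2\lambda\,\varepsilon^2I(f)+O(\varepsilon^3),\qquad c_2\lambda I(f)>0.$$
For $\varphi=w_\varepsilon$ the constant and the linear term are annihilated, the quadratic term is $O(\varepsilon^4)$ and the remainder is $O(\varepsilon^6)$. So $\Lambda_n(V_i(K_2|\cdot))=O(\varepsilon^4)$. For small $\varepsilon>0$ the two values differ, so $V_i(K_1|E)\ne V_i(K_2|E)$ for some $E\in G(n,n-2)$. By Step 1 the same holds on $G(n,j)$. $\blacksquare$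

## 7. Counterexamples near every convex body of $\mathbb E^4$

Let $n=4$ again, and let $K$ be far from the ball. Two things were special at the ball: the linearized operator was $\Delta+3$, and the effect of the even correction on areas was a pure circle integral. The first is repaired by the argument of Proposition 3. The second fails, since $\Lambda(\mathcal A(e,g))$ need not vanish when $e\neq1$. The remedy is to connect $e$ to $1$ by a segment and use analyticity: a quantity that is nonzero at the ball is nonzero at almost all points of the segment.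

**Lemma 7.** Let $e\in C^\infty_e(\mathbf S^3)$ with $A[e]>0$. Then $L_e:C^{2,\alpha}_e\to C^{0,\alpha}_e$, $L_eg=q(A[e],A[g])$, is an isomorphism.

*Proof.* We check the hypotheses of Lemma 5. Since $L_eg=\operatorname{tr}\big(\frac12((\operatorname{tr}A[e])I-A[e])\,A[g]\big)$, the principal coefficient matrix is $\frac12((\operatorname{tr}A[e])I-A[e])$. Its eigenvalues are halves of sums of two eigenvalues of $A[e]$, hence positive. So $L_e$ is elliptic with smooth coefficients. It is formally self-adjoint because $\int u\,q(A[e],A[v])$ is symmetric in $u,v$ by (2), and it preserves parity because $A[e]$ is even. Let $g$ be even with $L_eg=0$. As in Proposition 3, $0=\int g\,q(A[e],A[g])=\int e\,q(A[g],A[g])$. Here $e>0$, as the support function of a centrally symmetric body with interior points, and $q(A[g],A[g])\le0$ by Lemma 2. So $A[g]=0$, $g$ is linear, and being even, $g=0$. $\square$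

**Proof of Theorem C.** Bodies with $h\in C^\infty$ and $A[h]>0$ are dense among all convex bodies (Schneider, Theorem 3.4.1 and its proof). So we may assume that $K$ is one of them. Write $h_K=e+o$ with $e$ even and $o$ odd. Then $A[e](x)=\frac12(A[h_K](x)+A[h_K](-x))>0$.

**Step 1: move the even part so that a second-order coefficient is nonzero.** For $t\in[0,1]$ put $e_t=(1-t)+te$. Then $A[e_t]=(1-t)I+tA[e]>0$, so $L_{e_t}=(1-t)L_1+tL_e$ is invertible by Lemma 7. It is affine in $t$, invertibility is an open condition, and inversion of operators is analytic. So $t\mapsto L_{e_t}^{-1}$ is real-analytic on a neighborhood of $[0,1]$. Put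
$$g_t=-L_{e_t}^{-1}\,q(A[f],A[f]),\qquad\psi(t)=\Lambda\big(\mathcal A(e_t,g_t)+\mathcal A(f,f)\big).$$
Since $\mathcal A$ is a continuous bilinear map on $C^1$ functions and $\Lambda$ is continuous and linear, $\psi$ is real-analytic. At $t=0$ we have $e_0=1$, so $\mathcal A(1,g_0)(E)=\frac12\int_{\mathbf S_E}g_0$ is annihilated by $\Lambda$. Lemma 4 gives $\psi(0)=-\frac{2\pi}{15}I(f)\ne0$. So $\psi$ has only finitely many zeros in $[0,1]$. Choose $t$ as close to $1$ as needed with $\psi(t)\ne0$, and put $e'=e_t$.

**Step 2: move the odd part so that a first-order coefficient is nonzero; this is the first body.** For $s\in\mathbb R$ let $o_s=o+sf$ and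
$$D(s)=\Lambda\big(\mathcal A(e',\,-L_{e'}^{-1}q(A[o_s],A[f]))+\mathcal A(o_s,f)\big).$$
This is affine in $s$, and its slope is $\Lambda(\mathcal A(e',-L_{e'}^{-1}q(A[f],A[f]))+\mathcal A(f,f))=\psi(t)$. So $D(s)=D(0)+s\,\psi(t)$ vanishes for only one $s$. Choose $s$ as small as needed with $D(s)\ne0$. If $t$ is close to $1$ and $s$ is close to $0$, then $h_1=e'+o_s$ is $C^2$-close to $h_K$. So $A[h_1]>0$, and $h_1$ is the support function of a $C^2_+$ body $K_1$ near $K$.

**Step 3: a curve of bodies with the same data.** We change the odd part to $o_s+\tau f$ and look for even $k_\tau$ with $k_0=e'$ and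
$$\sigma_2(A[k_\tau])+\sigma_2(A[o_s+\tau f])=\sigma_2(A[e'])+\sigma_2(A[o_s]). \tag{13}$$
The difference of the two sides, as a function of $(\tau,k)\in\mathbb R\times C^{2,\alpha}_e$ with values in $C^{0,\alpha}_e$, is smooth. At $(0,e')$ its derivative in $k$ is $2L_{e'}$, an isomorphism by Lemma 7, and its derivative in $\tau$ is $2q(A[o_s],A[f])$. By the implicit function theorem there is, for small $|\tau|$, a $C^1$ curve $k_\tau$ in $C^{2,\alpha}_e$ solving (13), with
$$\dot k_0=-L_{e'}^{-1}\,q(A[o_s],A[f]).$$
For small $|\tau|$ the function $h_2=k_\tau+o_s+\tau f$ is $C^2$-close to $h_1$, hence the support function of a $C^2_+$ body $K_2=K_2^\tau$ near $K$. By (4) and (13), $\sigma_2(A[h_1])$ and $\sigma_2(A[h_2])$ have the same even part. By Lemma 1, $K_1|u^\perp$ and $K_2|u^\perp$ have equal surface areas for all $u$.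

**Step 4: the areas differ.** By (5), $\mathcal A_{h_2}=\mathcal A_{k_\tau}+\mathcal A_{o_s+\tau f}$, so
$$\frac{d}{d\tau}\Big|_{\tau=0}\Lambda(\mathcal A_{h_2})=2\Lambda\big(\mathcal A(e',\dot k_0)+\mathcal A(o_s,f)\big)=2D(s)\ne0 .$$
At $\tau=0$ we have $h_2=h_1$. So $\Lambda(\mathcal A_{h_2})\ne\Lambda(\mathcal A_{h_1})$ for all small $\tau\ne0$, and the area functions of $K_1$ and $K_2$ on $G(4,2)$ differ. Choosing first $t$ and $s$, and then $\tau$, close enough to $1$, $0$ and $0$, we get both bodies within the prescribed distance of $K$. $\blacksquare$
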